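# Abstain loss: two marked points per outcome against one shared abstain point

## 1. Marked points on a parabola

Fix an integer $n\ge 2$ and a number $\beta\in(0,1)$, and put
$$\delta=\frac{2(1-\beta)}{\beta n}>0,\qquad \varepsilon=\frac{\delta}{2(1+\beta)}>0 .$$
Use coordinates $(t,s)$ on the plane and look at the concave parabola $s=-\frac{\delta}{2}t^2$. Its tangent line at $t=w$ is the graph of
$$T_w(t)=\delta\Big(\frac{w^2}{2}-wt\Big),$$
since $T_w(w)=-\frac{\delta}{2}w^2$ and the slope is $-\delta w$. For each $y\in[n]=\{1,\dots,n\}$ mark two points, one on the parabola and one straight above it: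
$$u_y=\Big(y,-\frac{\delta y^2}{2}\Big),\qquad t_y=u_y+(0,\varepsilon).$$
For each $z\in[n]$ define a function on the plane by
$$L_z(t,s)=\max\Big\{-\beta\varepsilon,\ \ \beta\big(|t-z|-s+T_z(t)\big),\ \ \max_{w\ne z}\big[\operatorname{sgn}(w-z)(t-z)+s-T_w(t)\big]\Big\}. \tag{1}$$
It is a maximum of finitely many convex piecewise linear functions, so it is convex. The quantity $s-T_w(t)$ is the height of $(t,s)$ above the $w$-th tangent line. The second entry of (1) is a distance to $z$, lowered at rate $\beta$ as we rise above the tangent line of $z$ itself. The entry with index $w$ is a signed distance, raised at rate $1$ as we rise above the tangent line of $w$.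

**Lemma 1.** For all $x\neq y$ in $[n]$ the functions (1) and the marked points satisfy
$$L_y(u_y)=0,\qquad L_x(u_y)\ge 0; \tag{A1}$$
$$L_y(u)+\beta\big(L_x(u)-L_x(u_y)\big)\ge 0\quad\text{for every }u; \tag{A2}$$
$$L_y(t_y)=-\beta\varepsilon,\qquad L_x(t_y)\le L_x(u_y)+\varepsilon. \tag{A3}$$
More precisely, $L_x(u_y)=|y-x|$ and $L_x(t_y)=|y-x|+\varepsilon$.

**Proof, step 1: heights.** We first need the heights of the marked points above all tangent lines. At $(y,-\frac{\delta y^2}{2}+\nu)$ with $\nu\in\{0,\varepsilon\}$,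
$$s-T_w(y)=-\frac{\delta y^2}{2}+\nu-\frac{\delta w^2}{2}+\delta wy=\nu-\frac{\delta}{2}(w-y)^2. \tag{2}$$

**Step 2: the values of $L_y$ at its own marked points.** By (2), the entries of (1) with $z=y$ are $-\beta\varepsilon$, then $\beta(0-\nu)=-\beta\nu$, and for $w\ne y$ the number $\nu-\frac{\delta}{2}(w-y)^2\le\nu-\frac{\delta}{2}$. For $\nu=0$ the maximum is $0$. For $\nu=\varepsilon$ we have $\varepsilon-\frac{\delta}{2}=\varepsilon-(1+\beta)\varepsilon=-\beta\varepsilon$, so the maximum is $-\beta\varepsilon$.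

**Step 3: the values of $L_x$, $x\neq y$, at the marked points of $y$.** The entry with $w=y$ equals $|y-x|+\nu$. The entries with $w\ne x,y$ are $\operatorname{sgn}(w-x)(y-x)+\nu-\frac\delta2(w-y)^2\le|y-x|+\nu$. The second entry is
$$\beta\Big(|y-x|-\nu+\frac{\delta}{2}(x-y)^2\Big)\le\beta|y-x|\Big(1+\frac{\delta(n-1)}{2}\Big)\le|y-x|,$$
because $\frac{\delta(n-1)}{2}=\frac{(1-\beta)(n-1)}{\beta n}\le\frac{1-\beta}{\beta}$. So $L_x(u_y)=|y-x|$ and $L_x(t_y)=|y-x|+\varepsilon$. This gives (A1) and (A3).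

**Step 4: (A2).** We keep one entry in each maximum and let the heights cancel. In $L_y$ keep $\beta(|t-y|-s+T_y(t))$. In $L_x$ keep the entry $w=y$, which is
$$\operatorname{sgn}(y-x)(t-x)+s-T_y(t)=|y-x|+\operatorname{sgn}(y-x)(t-y)+s-T_y(t).$$
Then
$$L_y+\beta\big(L_x-|y-x|\big)\ge\beta\big(|t-y|+\operatorname{sgn}(y-x)(t-y)\big)\ge 0.\qquad\square$$

**Example.** Take $n=3$, $\beta=\frac13$. Then $\delta=\frac43$, $\varepsilon=\frac12$, $-\beta\varepsilon=-\frac16$, and
$$L_1=\max\Big\{-\tfrac16,\ \tfrac13\big(|t-1|-s+\tfrac23-\tfrac43t\big),\ (t-1)+s-\tfrac83+\tfrac83t,\ (t-1)+s-6+4t\Big\}.$$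
At $u_1=(1,-\frac23)$ the entries are $-\frac16,0,-\frac23,-\frac83$, so $L_1(u_1)=0$. At $t_1=(1,-\frac16)$ they are $-\frac16,-\frac16,-\frac16,-\frac{13}6$, so $L_1(t_1)=-\frac16$. At $u_2=(2,-\frac83)$ they are $-\frac16,\frac59,1,\frac13$, so $L_1(u_2)=1$. At $u_3=(3,-6)$ they are $-\frac16,\frac{14}9,\frac43,2$, so $L_1(u_3)=2$.

What is this for? Put $\alpha=\beta/(1+\beta)$, here $\frac14$. Draw an outcome $Y$ from a distribution $p$ and look at the expected value of $L_Y$. For $p=(\frac34,\frac14,0)$ the points $u_1$ and $t_1$ tie: the value is $\frac14$ at $u_1$ and $\frac34(-\frac16)+\frac14\cdot\frac32=\frac14$ at $t_1$. For $p=(0.8,0.2,0)$ the point $t_1$ wins ($\frac16$ against $0.2$), and for $p=(0.7,0.3,0)$ the point $u_1$ wins ($0.3$ against $\frac13$). So moving from $u_1$ to $t_1$ answers the question "is $p_1$ above $\frac34$?". We shall see that, for every $n$, minimizing the planar functions (1) lets us decide whether some outcome has probability above $1-\alpha$, and which one. Two dimensions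 suffice however many outcomes there are. A stricter notion of surrogate, in which abstaining has a single point of its own, needs more and more dimensions as $n$ grows. The comparison of these two notions is our subject.

## 2. The abstain loss and its two dimensions

Let $n\ge2$, let $\mathcal Y=[n]$ be the set of outcomes and $\Delta_{\mathcal Y}$ the probability simplex, with point masses $e_y$. For $\alpha\in(0,1)$ the *abstain loss* has reports $\mathcal R=\mathcal Y\cup\{\perp\}$ and
$$\ell^\alpha(r,y)=\begin{cases}0& r=y,\\ \alpha& r=\perp,\\ 1& r\notin\{y,\perp\}.\end{cases}$$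
A guess costs nothing if right and $1$ if wrong; abstaining always costs $\alpha$. A loss $\ell$, discrete or surrogate, *elicits* the property $\gamma(p)=\arg\min_r\mathbb E_{Y\sim p}\,\ell(r,Y)$. For $\ell^\alpha$ the expected losses are $1-p_y$ for the report $y$ and $\alpha$ for $\perp$. For $\alpha\le\frac12$, therefore,
$$y\in\gamma(p)\iff p_y\ge1-\alpha,\qquad \perp\in\gamma(p)\iff\max_xp_x\le1-\alpha, \tag{3}$$
where in the first equivalence $p_y\ge1-\alpha\ge\frac12$ already makes $p_y$ maximal. For instance, with $n=3$ and $\alpha=\frac14$: $\gamma(0.8,0.1,0.1)=\{1\}$, $\gamma(\frac34,\frac14,0)=\{1,\perp\}$, $\gamma(\frac13,\frac13,\frac13)=\{\perp\}$.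

A *surrogate* is a map $L:\mathbb R^d\times\mathcal Y\to\mathbb R$. We write $L_y=L(\cdot,y)$, $L(u)=(L_y(u))_y$, $\ell(r)=(\ell(r,y))_y$, and
$$F_p(u)=\mathbb E_pL(u,Y)=\sum_yp_yL_y(u).$$
It is *convex* if every $L_y$ is convex.

**Definition (calibration).** $L$ is calibrated with respect to $\ell$ if there is a link $\psi:\mathbb R^d\to\mathcal R$ such that for every $p\in\Delta_{\mathcal Y}$
$$\inf_{u:\psi(u)\notin\gamma(p)}F_p(u)>\inf_uF_p(u)$$
(the infimum over the empty set is $+\infty$). The convex calibration dimension $\text{cc dim}(\ell)$ is the minimum $d$ for which some convex surrogate on $\mathbb R^d$ is calibrated with respect to $\ell$.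

**Definition (embedding).** Let $L$ be a convex surrogate eliciting $\Gamma$, and let $\ell$ elicit $\gamma$. Then $L$ embeds $\ell$ if there is an injective $\varphi:\mathcal R\to\mathbb R^d$ with

- (i) $L(\varphi(r))=\ell(r)$ for all $r\in\mathcal R$;
- (ii) for all $p\in\Delta_{\mathcal Y}$ and $r\in\mathcal R$: $r\in\gamma(p)\iff\varphi(r)\in\Gamma(p)$.

The embedding dimension $\text{embed}(\ell)$ is the minimum $d$ for which some convex surrogate on $\mathbb R^d$ embeds $\ell$.

**Example.** Let $n=2$, $\alpha\le\frac12$, $d=1$, and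
$$L_1(u)=\max\{0,\ \alpha-\alpha u,\ \alpha-(1-\alpha)u\},\qquad L_2(u)=L_1(-u).$$
Put $\varphi(1)=1$, $\varphi(2)=-1$, $\varphi(\perp)=0$. Then $L_1(1)=0$, $L_1(0)=\alpha$, and $L_1(-1)=\max\{0,2\alpha,1\}=1$, which gives (i). The function $F_p$ is piecewise linear with breakpoints in $\{-1,0,1\}$. It is nonincreasing to the left of $-1$, where $L_2=0$, and nondecreasing to the right of $1$, where $L_1=0$. So its minimum is attained among the three breakpoints, where its values are the expected abstain losses of $2,\perp,1$. This gives (ii).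

Two known facts relate the dimensions. An embedding surrogate is calibrated, so $\text{cc dim}(\ell^\alpha)\le\text{embed}(\ell^\alpha)$. And for $\alpha\in(0,\frac12]$ an $\alpha$-adapted, scaled variant of the binary encoded predictions surrogate embeds $\ell^\alpha$ in dimension $\lceil\lg n\rceil$, where $\lg=\log_2$. So
$$\text{cc dim}(\ell^\alpha)\le\text{embed}(\ell^\alpha)\le\lceil\lg n\rceil\qquad(0<\alpha\le\tfrac12). \tag{4}$$
Section 5 contains a short proof of (4). The question, from "Lower bounds on convex surrogates for abstain loss" (https://github.com/jfinocchiaro/cvx-fin), is whether $\text{cc dim}(\ell^\alpha)=\text{embed}(\ell^\alpha)$ for all $\alpha\in(0,\frac12]$ and all $n$. The answer is no. Throughout,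
$$\beta=\frac{\alpha}{1-\alpha},\qquad\text{so}\quad\alpha=\frac{\beta}{1+\beta},\quad (1-\alpha)\beta=\alpha,\quad \frac{\alpha}{\beta}=1-\alpha .$$
For $\alpha\le\frac12$ we have $\beta\in(0,1]$, and $\beta<1$ exactly when $\alpha<\frac12$.

**Theorem 2.** For $\alpha\in(0,\frac12)$: $\text{cc dim}(\ell^\alpha)=1$ if $n=2$, and $\text{cc dim}(\ell^\alpha)=2$ for every $n\ge3$.

**Theorem 3.** Let $\alpha\in(0,\frac12]$.

- (a) $\text{embed}(\ell^\alpha)\ge\log n/\log(1/\alpha)$; hence $\text{embed}(\ell^{1/2})=\lceil\lg n\rceil$.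
- (b) If $n\ge6$, then $\text{embed}(\ell^\alpha)\ge3$.
- (c) If $n=5$, then $\text{embed}(\ell^\alpha)=2$ when $\alpha\le\frac{5-\sqrt5}{10}$, and $\text{embed}(\ell^\alpha)=3$ when $\alpha>\frac{5-\sqrt5}{10}$.
- (d) For each $n\ge6$, $\text{embed}(\ell^\alpha)=3$ for all sufficiently small $\alpha$.

**Corollary 4.** Let $\alpha<\frac12$. Then $\text{cc dim}(\ell^\alpha)=\text{embed}(\ell^\alpha)$ if and only if $n\le4$, or $n=5$ and $\alpha\le\frac{5-\sqrt5}{10}\approx0.276$. For fixed $\alpha<\frac12$, $\text{embed}(\ell^\alpha)-\text{cc dim}(\ell^\alpha)\to\infty$ as $n\to\infty$.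

**Theorem 5.** $\text{cc dim}(\ell^{1/2})\le3$ for every $n$, while $\text{embed}(\ell^{1/2})=\lceil\lg n\rceil$. So for $\alpha=\frac12$ equality holds for $n\le4$ and fails for all $n\ge9$.

In particular equality fails for every $n\ge6$ and every $\alpha\in(0,\frac12)$, where $\text{cc dim}=2$ and $\text{embed}\ge3$. A concrete instance is $n=6$, $\alpha=\frac14$: there $\text{cc dim}=2$, and $\text{embed}=3$ by (b) and $\lceil\lg6\rceil=3$. For $\alpha=\frac12$ and $5\le n\le8$ we have $\text{embed}=3$, and these notes show only $\text{cc dim}\in\{2,3\}$.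

## 3. Two outcomes fit on a line, three do not

The example in Section 2 settles the upper bound for $n=2$: $\text{cc dim}\le\text{embed}\le1$. Here are the matching lower bounds, valid even for all $\alpha\in(0,1)$.

**Lemma 6.** Let $\alpha\in(0,1)$. Then $\text{cc dim}(\ell^\alpha)\ge1$ for $n\ge2$, and $\text{cc dim}(\ell^\alpha)\ge2$ for $n\ge3$.

**Proof, step 1: dimension $0$.** The space $\mathbb R^0$ is a point, so the link is a constant $r$. Choose $y\ne r$ in $\mathcal Y$ and $p=e_y$. Then $\gamma(p)=\{y\}$, and the two infima in the definition of calibration are equal. So no surrogate on $\mathbb R^0$ is calibrated.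

**Step 2: on a line, three outcomes have a middle one.** Let $n\ge3$ and suppose $L$ on $\mathbb R$ is convex and calibrated with link $\psi$. For $y=1,2,3$, calibration at $p=e_y$, where $\gamma(e_y)=\{y\}$, gives a point $u_y$ with $L_y(u_y)<\inf_{\psi(u)\ne y}L_y(u)$. Then $\psi(u_y)=y$, so the three points are distinct. Relabel the outcomes so that $u_1<u_2<u_3$.

**Step 3: the middle point is optimal for a mixture of the outer two.** Since $\psi(u_2)=2$, we have $L_1(u_2)>L_1(u_1)$ and $L_3(u_2)>L_3(u_3)$. For $g_1\in\partial L_1(u_2)$ the subgradient inequality $L_1(u_1)\ge L_1(u_2)+g_1(u_1-u_2)$ gives $g_1(u_1-u_2)<0$, so $g_1>0$. In the same way every $g_3\in\partial L_3(u_2)$ is $<0$. Choose $\lambda\in(0,1)$ with $\lambda g_1+(1-\lambda)g_3=0$. Then $0$ is a subgradient of $F_p$ at $u_2$ for $p=\lambda e_1+(1-\lambda)e_3$, so $u_2$ minimizes $F_p$. But $\psi(u_2)=2$, and the report $2$ has expected loss $1>\alpha$ under $p$, so $2\notin\gamma(p)$. This contradicts calibration. $\square$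

## 4. Marked points with (A1)–(A3) give calibration

We now turn the ties of Section 1 into a theorem. The case to keep in mind is $p_y=1-\alpha$, where predicting $y$ and abstaining are equally good. There (A2) makes $u_y$ a minimizer, and (A3) makes $t_y$ as good as $u_y$.

**Lemma 7.** Let $\alpha\in(0,\frac12]$. Let $L_y:\mathbb R^d\to\mathbb R$ be convex, $u_y,t_y\in\mathbb R^d$ for $y\in[n]$, and $\varepsilon>0$, such that (A1), (A2), (A3) hold for all $x\ne y$. Then $L$ is calibrated with respect to $\ell^\alpha$.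

**Proof, step 1: the link.** We predict $y$ when $L_y$ is clearly negative. Let $\psi(u)=y$ if $L_y(u)\le-\beta\varepsilon/2$, and $\psi(u)=\perp$ if there is no such $y$. At most one $y$ qualifies: if $L_y(u)\le-\beta\varepsilon/2$, then for $x\ne y$, by (A2) and (A1),
$$L_x(u)\ge L_x(u_y)-\frac{L_y(u)}{\beta}\ge\frac{\varepsilon}{2}>0 .$$

**Step 2: one inequality comparing $u$ with $u_y$.** By (A2), $L_x(u)-L_x(u_y)\ge-L_y(u)/\beta$ for $x\neq y$. Also $L_y(u_y)=0$. Weighting by $p$,
$$F_p(u)-F_p(u_y)\ge p_yL_y(u)-\frac{1-p_y}{\beta}L_y(u)=-\kappa_y(p)L_y(u), \tag{5}$$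
$$\kappa_y(p)=\frac{1-p_y}{\beta}-p_y=\frac{(1-p_y)(1-\alpha)-\alpha p_y}{\alpha}=\frac{1-\alpha-p_y}{\alpha}.$$

**Step 3: predicting $y$ is punished when $p_y<1-\alpha$.** If $\psi(u)=y$, then $L_y(u)\le-\beta\varepsilon/2$, and $\kappa_y(p)>0$, so (5) gives $F_p(u)\ge F_p(u_y)+\kappa_y(p)\beta\varepsilon/2$. Hence $\inf_{\psi(u)=y}F_p>\inf F_p$.

**Step 4: not predicting $y$ is punished when $p_y>1-\alpha$.** We split off the boundary case. Let $s=(p_y-1+\alpha)/\alpha\in(0,1]$, so $1-s=(1-p_y)/\alpha$. We claim $p=se_y+(1-s)\bar p$ for a distribution $\bar p$ with $\bar p_y=1-\alpha$. If $s<1$ take $\bar p_x=\alpha p_x/(1-p_y)$ for $x\ne y$: these entries sum to $\alpha$, then $(1-s)\bar p_x=p_x$, and the $y$-coordinate is $s+(1-s)(1-\alpha)=1-\alpha(1-s)=p_y$. If $s=1$, any distribution with $\bar p_y=1-\alpha$ will do.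

Since $\kappa_y(\bar p)=0$, (5) gives $F_{\bar p}(u)\ge F_{\bar p}(u_y)$ for all $u$. By (A3),
$$F_{\bar p}(t_y)\le F_{\bar p}(u_y)-(1-\alpha)\beta\varepsilon+\alpha\varepsilon=F_{\bar p}(u_y).$$
If $\psi(u)\ne y$, then $L_y(u)>-\beta\varepsilon/2$, because by step 1 the inequality $L_y(u)\le-\beta\varepsilon/2$ would force $\psi(u)=y$. So
$$F_p(u)=sL_y(u)+(1-s)F_{\bar p}(u)\ge-\frac{s\beta\varepsilon}{2}+(1-s)F_{\bar p}(u_y),$$
$$F_p(t_y)=-s\beta\varepsilon+(1-s)F_{\bar p}(t_y)\le-s\beta\varepsilon+(1-s)F_{\bar p}(u_y).$$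
Hence $F_p(u)\ge F_p(t_y)+s\beta\varepsilon/2$, and $\inf_{\psi(u)\ne y}F_p>\inf F_p$.

**Step 5: all $p$ are covered.** If all $p_x\le1-\alpha$, then $\perp\in\gamma(p)$, and by (3) the set $\{u:\psi(u)\notin\gamma(p)\}$ is the finite union of the sets $\{\psi=x\}$ with $p_x<1-\alpha$. Step 3 applies to each of them. Otherwise some $p_y>1-\alpha\ge\frac12$, then $\gamma(p)=\{y\}$, and step 4 applies. $\square$

**Proof of Theorem 2.** Let $\alpha<\frac12$, so $\beta<1$. By Lemma 1 the planar functions (1) satisfy (A1)–(A3), so by Lemma 7 they form a calibrated convex surrogate on $\mathbb R^2$, for every $n$. (Adding the constant $\beta\varepsilon$ makes it nonnegative.) So $\text{cc dim}\le2$, and Lemma 6 gives equality for $n\ge3$. For $n=2$, $\text{cc dim}\ge1$ by Lemma 6 and $\text{cc dim}\le1$ by (4). $\square$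

## 5. An embedding is a vector system around one abstain point

For an embedding, abstaining has one point $\varphi(\perp)$, and it must be optimal for all $p$ with $\max_xp_x\le1-\alpha$ at once. The next lemma states exactly what this costs.

**Lemma 8.** Let $\alpha\in(0,\frac12]$, $n\ge2$. There is a convex surrogate on $\mathbb R^d$ embedding $\ell^\alpha$ if and only if there are $x_1,\dots,x_n\in\mathbb R^d$ and, for each ordered pair $y\ne z$, a vector $W_{yz}\in\mathbb R^d$ with
$$\langle W_{yz},x_y\rangle=1,\qquad\langle W_{yz},x_z\rangle\le-\beta,\qquad-\frac1\beta\le\langle W_{yz},x_r\rangle\le1\quad\forall r\in[n]. \tag{W}$$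

**Proof of necessity.** We read subgradients at the abstain point. Translate so that $\varphi(\perp)=0$ and put $x_y=\varphi(y)$. For $p=(1-\alpha)e_y+\alpha e_z$ the largest probability is $1-\alpha$, so $\perp\in\gamma(p)$, and $0$ minimizes $F_p$. By the sum rule for subdifferentials of finite convex functions, $0\in(1-\alpha)\partial L_y(0)+\alpha\,\partial L_z(0)$. So there is $g\in\partial L_y(0)$ with $-g/\beta\in\partial L_z(0)$. Use the subgradient inequalities at the points $x_r$, where $L(x_r)=\ell^\alpha(r)$ and $L(0)=\ell^\alpha(\perp)$: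

- from $g$: $\langle g,x_y\rangle\le-\alpha$, and $\langle g,x_r\rangle\le1-\alpha$ for $r\ne y$;
- from $-g/\beta$: $-\langle g,x_z\rangle/\beta\le-\alpha$, and $-\langle g,x_r\rangle/\beta\le1-\alpha$ for $r\ne z$.

Since $\beta(1-\alpha)=\alpha$, the second line says $\langle g,x_z\rangle\ge\alpha\beta$ and $\langle g,x_r\rangle\ge-\alpha$ for $r\ne z$. Together, $\langle g,x_y\rangle=-\alpha$, $\langle g,x_z\rangle\ge\alpha\beta$, and $-\alpha\le\langle g,x_r\rangle\le1-\alpha$ for all $r$. Put $W_{yz}=-g/\alpha$ and use $(1-\alpha)/\alpha=1/\beta$.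

**Proof of sufficiency, step 1: the surrogate.** We build the smallest maxima that carry all the required subgradients at $0$. Let $g_{yz}=-\alpha W_{yz}$ and
$$L_y(u)=\max\Big\{0,\ \alpha+\max_{z\ne y}\langle g_{yz},u\rangle,\ \alpha-\frac1\beta\min_{z\ne y}\langle g_{zy},u\rangle\Big\}. \tag{6}$$
This is convex and nonnegative.

**Step 2: its values at $0$ and at the $x_r$.** Clearly $L_y(0)=\alpha$. At $x_y$: $\alpha+\langle g_{yz},x_y\rangle=\alpha-\alpha=0$, and $\langle g_{zy},x_y\rangle=-\alpha\langle W_{zy},x_y\rangle\ge\alpha\beta$, so $\alpha-\langle g_{zy},x_y\rangle/\beta\le0$. Hence $L_y(x_y)=0$. At $x_r$ with $r\ne y$: $\langle g_{yz},x_r\rangle\le\alpha/\beta=1-\alpha$, so $\alpha+\langle g_{yz},x_r\rangle\le1$. Also $-\langle g_{zy},x_r\rangle/\beta=\frac\alpha\beta\langle W_{zy},x_r\rangle\le\frac\alpha\beta$, so these entries are at most $\alpha+\frac\alpha\beta=1$, with equality for $z=r$. Hence $L_y(x_r)=1$. With $\varphi(\perp)=0$ and $\varphi(y)=x_y$, condition (i) holds. The map $\varphi$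 is injective because the loss vectors $\ell^\alpha(r)$ are distinct.

**Step 3: the boundary mixtures.** For $y\ne z$ keep the entry $\alpha+\langle g_{yz},u\rangle$ in $L_y$ and the entry $\alpha-\langle g_{yz},u\rangle/\beta$ in $L_z$. Since $\alpha/\beta=1-\alpha$,
$$(1-\alpha)L_y(u)+\alpha L_z(u)\ge(1-\alpha)\big(\alpha+\langle g_{yz},u\rangle\big)+\alpha\Big(\alpha-\frac{\langle g_{yz},u\rangle}{\beta}\Big)=\alpha. \tag{7}$$

**Step 4: $F_p(u)\ge\min_r\langle p,\ell^\alpha(r)\rangle$ for all $p,u$.** We write $p$ as a mixture of distributions covered by (7).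

If $p_y\ge1-\alpha$ for some $y$, then
$$p=\Big(1-\frac{1-p_y}{\alpha}\Big)e_y+\sum_{z\ne y}\frac{p_z}{\alpha}\big((1-\alpha)e_y+\alpha e_z\big),$$
since the coefficient of $e_y$ is $1-\frac{1-p_y}{\alpha}+\frac{(1-p_y)(1-\alpha)}{\alpha}=p_y$. The weights are nonnegative. By $L_y\ge0$ and (7), $F_p(u)\ge\sum_{z\ne y}\frac{p_z}\alpha\cdot\alpha=1-p_y$.

If all $p_y\le1-\alpha$, then $p$ is a convex combination of vertices of the polytope $\{p\in\Delta_{\mathcal Y}:p_y\le1-\alpha\ \forall y\}$. A vertex has at most one coordinate outside $\{0,1-\alpha\}$, since two such coordinates could be perturbed in opposite directions. Not all coordinates are below $1-\alpha$, as then at most one would be nonzero and the sum would be less than $1$. If exactly one equals $1-\alpha$, the remaining mass $\alpha>0$ sits on a single other coordinate. If two equal $1-\alpha$, then $2(1-\alpha)\le1$ forces $\alpha=\frac12$ and all other coordinates vanish. So every vertex has the form $(1-\alpha)e_y+\alpha e_z$ with $y\neq z$,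 and (7) gives $F_p(u)\ge\alpha$.

**Step 5: condition (ii).** By step 4 and (i), $\min_uF_p(u)=\min_r\langle p,\ell^\alpha(r)\rangle$. So $\varphi(r)\in\Gamma(p)$ if and only if $\langle p,\ell^\alpha(r)\rangle$ is minimal, that is, $r\in\gamma(p)$. $\square$

**Example.** Let $d=\lceil\lg n\rceil$, let $x_1,\dots,x_n$ be distinct points of $\{-1,1\}^d$, and for $y\ne z$ choose a coordinate $i$ in which $x_y$ and $x_z$ differ. Let $W_{yz}$ be the $i$-th coordinate vector times $(x_y)_i$. Its values are $1$ at $x_y$, $-1\le-\beta$ at $x_z$, and $\pm1\in[-\frac1\beta,1]$ elsewhere. So (W) holds and $\text{embed}(\ell^\alpha)\le\lceil\lg n\rceil$, the second half of (4). For $n=2$ this gives the surrogate of Section 2.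

**Remark.** The surrogate (6) is the case of Lemma 7 in which all the points $u_y$ coincide. Take $u_y=0$, $t_y=x_y$, $\varepsilon=1-\alpha$, and the functions $L_y-\alpha$. They vanish at $0$, which is (A1). Dividing (7) by $1-\alpha$ gives $L_y+\beta L_x\ge\beta$, and $\alpha+\beta\alpha=\frac{\alpha}{1-\alpha}=\beta$, so $(L_y-\alpha)+\beta(L_x-\alpha)\ge0$, which is (A2). At $x_y$ the values are $-\alpha=-\beta\varepsilon$ and $1-\alpha=\varepsilon$, which is (A3). So whenever $\ell^\alpha$ embeds in dimension $d$, Lemma 8 and Lemma 7 give a calibrated convex surrogate in dimension $d$. This is the first half of (4).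

## 6. Volume counts the outcomes of an embedding, and needs the shared point

**Proof of Theorem 3(a).** The aim is to pack $n$ small copies of a polytope into itself. Suppose $\ell^\alpha$ embeds in dimension $d$, and take (W). Let $P=\operatorname{conv}\{x_1,\dots,x_n\}$, of dimension $k\le d$. Here $k\ge1$ because the $x_r$ are distinct. Put $P_y=(1-\alpha)x_y+\alpha P\subset P$. For $y\neq z$ the linear function $\langle W_{yz},\cdot\rangle$ is at least
$$(1-\alpha)\cdot1-\frac{\alpha}{\beta}=0\quad\text{on }P_y,$$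
and at most
$$-(1-\alpha)\beta+\alpha=0\quad\text{on }P_z .$$
It is not constant on the affine hull of $P$, since it takes the values $1$ and at most $-\beta$ at $x_y$ and $x_z$. The sets $P_y$ and $P_z$ have full dimension $k$ in this affine hull, so the function is $>0$ on the relative interior of $P_y$ and $<0$ on that of $P_z$. Thus the relative interiors of the $P_y$ are pairwise disjoint. Each has $k$-volume $\alpha^k\operatorname{vol}_k(P)$. So $n\alpha^k\le1$, and $n\le\alpha^{-k}\le\alpha^{-d}$, that is, $d\ge\log n/\log(1/\alpha)$. For $\alpha=\frac12$ this says $d\ge\lg n$, and with (4), $\text{embed}(\ell^{1/2})=\lceil\lg n\rceil$. $\square$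

A sensible first attack on the original question is to prove equality by running this count for a calibrated surrogate. The count uses (W) alone, and (W) was read from subgradients at one point that minimizes $F_p$ for all $n(n-1)$ distributions $p=(1-\alpha)e_y+\alpha e_z$ simultaneously. So one would look for such a common minimizer in a calibrated surrogate.

This is the exact step that fails, and the surrogate of Section 1 shows it as soon as $n\ge3$. Suppose $v$ minimized $F_p$ for all these $p$. By (A2) and $L_z(u_y)=|y-z|$, the minimum of $(1-\alpha)L_y+\alpha L_z$ is its value at $u_y$, namely $\alpha|y-z|$. So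
$$(1-\alpha)L_y(v)+\alpha L_z(v)=\alpha|y-z|=(1-\alpha)L_z(v)+\alpha L_y(v).$$
Subtracting, $(1-2\alpha)(L_y(v)-L_z(v))=0$. As $\alpha<\frac12$, this forces $L_y(v)=L_z(v)=\alpha|y-z|$. The pairs $\{1,2\}$ and $\{1,3\}$ then give $L_1(v)=\alpha$ and $L_1(v)=2\alpha$, a contradiction. Calibration lets each outcome have its own abstaining point $u_y$ next to its predicting point $t_y$; an embedding merges all the $u_y$ into one.

The volume bound already proves an unbounded gap. To find exactly where the two dimensions part for $\alpha<\frac12$, we look at planar systems (W).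

## 7. Four vectors never fit in a half-plane

Let $d=2$ and assume (W). Write $[a,b]=\det(x_a,x_b)$. Every $x_y$ is nonzero, since $\langle W_{yz},x_y\rangle=1$. The directions of the $x_y$ are distinct: $x_z=\kappa x_y$ with $\kappa>0$ would give $\langle W_{yz},x_z\rangle=\kappa>0$. We use
$$[a,c]\,x_b=[b,c]\,x_a+[a,b]\,x_c, \tag{8}$$
$$[a,c][b,d]=[a,b][c,d]+[a,d][b,c]. \tag{9}$$
The first is Cramer's rule if $[a,c]\ne0$, and then holds always because both sides are polynomial in the vectors. The second follows by applying $\det(\cdot,x_d)$ to (8).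

Suppose $[a,b]>0$ and $[b,c]>0$. Apply $\langle W_{ba},\cdot\rangle$ to (8): the value at $x_b$ is $1$, at $x_a$ at most $-\beta$, at $x_c$ at most $1$. Then apply $\langle W_{bc},\cdot\rangle$, with the roles of $a$ and $c$ exchanged. We get
$$[a,c]\le[a,b]-\beta[b,c],\qquad[a,c]\le[b,c]-\beta[a,b]. \tag{T}$$

**Lemma 9.** Assume (W) with $d=2$, $n\ge4$. Sort the points by angle, $\theta_1<\dots<\theta_n<\theta_1+2\pi$, and put $\theta_{i+n}=\theta_i+2\pi$. Then $\theta_{i+3}-\theta_i>\pi$ for all $i$.

**Proof.** The four consecutive points are distinct since $n\ge4$; call them $a,b,c,d$ in increasing order of angle and suppose their span is at most $\pi$. All determinants of pairs in increasing order are $>0$, except that $[a,d]\ge0$, with $[a,d]=0$ if the span is exactly $\pi$. By (T) for $a,b,c$, $0<[a,c]\le[a,b]-\beta[b,c]<[a,b]$. By (T) for $b,c,d$, $0<[b,d]\le[c,d]-\beta[b,c]<[c,d]$. So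
$$[a,c][b,d]<[a,b][c,d]\le[a,b][c,d]+[a,d][b,c],$$
which contradicts (9). $\square$

**Proof of Theorem 3(b).** Let $n\ge6$ and suppose $\ell^\alpha$ embeds in dimension $2$. Keep six of the points and their vectors; (W) is inherited. By Lemma 9,
$$2\pi=(\theta_{i+6}-\theta_{i+3})+(\theta_{i+3}-\theta_i)>2\pi,$$
a contradiction. By Lemma 6 and (4), $\text{embed}\ge\text{cc dim}\ge2$. So $\text{embed}\ge3$. $\square$

## 8. Five outcomes and the regular pentagon

**Proof of Theorem 3(c).** By Lemma 6 and (4), $2\le\text{embed}(\ell^\alpha)\le\lceil\lg5\rceil=3$. It remains to show that (W) has a solution in the plane exactly when $\alpha\le\frac{5-\sqrt5}{10}$.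

**Necessity, step 1: signs.** We show that neighbors and second neighbors span positive determinants. Assume (W) with $d=2$, sort by angle, and take indices mod $5$ (with the angle convention of Lemma 9). By Lemma 9, $\theta_{i+2}-\theta_i=2\pi-(\theta_{i+5}-\theta_{i+2})<\pi$. Hence
$$D_i:=[i,i+1]>0,\qquad F_i:=[i-1,i+1]>0 .$$

**Step 2: second neighbors against neighbors.** Let $\rho=1-\beta\in[0,1)$. By (T) with $(a,b,c)=(i-1,i,i+1)$,
$$F_i\le\min\big(D_{i-1}-\beta D_i,\ D_i-\beta D_{i-1}\big)\le\rho\min(D_{i-1},D_i).$$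
For the last inequality, if $D_{i-1}\le D_i$ then $D_{i-1}-\beta D_i\le(1-\beta)D_{i-1}$, and the other case is symmetric.

**Step 3: a cyclic system of inequalities.** Apply (9) to $i-1,i,i+1,i+2$. Since $[i-1,i+2]=-[i+2,i-1]=-[i+2,i+4]=-F_{i+3}$, it reads $F_iF_{i+1}=D_{i-1}D_{i+1}-F_{i+3}D_i$. Bound $F_i\le\rho D_{i-1}$, $F_{i+1}\le\rho D_{i+1}$, and $F_{i+3}\le\rho\min(D_{i+2},D_{i+3})\le\rho\sqrt{D_{i+2}D_{i+3}}$:
$$D_{i-1}D_{i+1}=F_iF_{i+1}+F_{i+3}D_i\le\rho^2D_{i-1}D_{i+1}+\rho\sqrt{D_{i+2}D_{i+3}}\,D_i .$$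
So $(1-\rho^2)D_{i-1}D_{i+1}\le\rho\sqrt{D_{i+2}D_{i+3}}\,D_i$ for each $i$.

**Step 4: multiply over $i=1,\dots,5$.** Both sides contain $\big(\prod_jD_j\big)^2>0$, which cancels, and $(1-\rho^2)^5\le\rho^5$. So $\rho^2+\rho\ge1$, $\rho\ge\frac{\sqrt5-1}2$, and $\beta\le\frac{3-\sqrt5}2$. Since $\alpha=\frac{\beta}{1+\beta}$ increases with $\beta$,
$$\alpha\le\frac{3-\sqrt5}{5-\sqrt5}=\frac{(3-\sqrt5)(5+\sqrt5)}{20}=\frac{10-2\sqrt5}{20}=\frac{5-\sqrt5}{10}.$$

**Sufficiency.** The regular pentagon works. Let $x_y$ be the unit vector at angle $72^\circ y$, indices mod $5$. For $z\in\{y+1,y\pm2\}$ let $W_{yz}$ have length $1/\cos36^\circ$ and angle $72^\circ y-36^\circ$. Its angular differences to $x_y,x_{y-1},x_{y+1},x_{y-2},x_{y+2}$ are $36^\circ,36^\circ,108^\circ,108^\circ,180^\circ$, so its values there are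
$$1,\quad1,\quad-\tau,\quad-\tau,\quad-\frac1{\cos36^\circ},\qquad\tau=\frac{\cos72^\circ}{\cos36^\circ}=\frac{\sqrt5-1}{\sqrt5+1}=\frac{3-\sqrt5}2 .$$
For $z=y-1$ use the mirror image, of angle $72^\circ y+36^\circ$, whose value at $x_{y-1}$ is $-\tau$. Since $\tau<1<1/\cos36^\circ\approx1.24<1/\tau\approx2.62$, (W) holds whenever $\beta\le\tau$, that is, whenever $\alpha\le\frac{5-\sqrt5}{10}$. $\square$

At $\beta=\tau$ the pentagon makes step 2 an equality: $F_i/D_i=\sin144^\circ/\sin72^\circ=\frac{1}{2\cos36^\circ}=\frac{\sqrt5-1}2=1-\tau$.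

## 9. Three dimensions for small $\alpha$, and the classification

**Proof of Theorem 3(d).** By (b) it suffices to solve (W) in $\mathbb R^3$ for small $\alpha$. Put the points on a circle at height $1$ and use planes that touch it near one point. Let $\theta_y=2\pi y/n$, $K=(1+\beta)/(1-\cos\frac{2\pi}n)$, and
$$x_y=(\cos\theta_y,\sin\theta_y,1),\qquad W_{yz}=(K\cos\theta_y,\,K\sin\theta_y,\,1-K)\quad\text{for all }z\neq y.$$
Then $\langle W_{yz},x_r\rangle=1-K\big(1-\cos(\theta_y-\theta_r)\big)$. This equals $1$ for $r=y$. For $r\ne y$ we have $1-\cos\frac{2\pi}n\le1-\cos(\theta_y-\theta_r)\le2$, so it lies in $[1-2K,-\beta]$. So (W) holds as soon as $2K-1\le\frac1\beta$. As $\beta\to0$, $K$ stays bounded and $\frac1\beta\to\infty$, so this is true for all small $\beta$, that is, for all small $\alpha$. $\square$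

**Proof of Corollary 4.** For $n=2$ both dimensions are $1$, by Lemma 6 and (4). For $n=3,4$ the same two facts give $2\le\text{cc dim}\le\text{embed}\le\lceil\lg n\rceil=2$. (This argument holds for all $\alpha\le\frac12$.) For $n\ge5$ and $\alpha<\frac12$, $\text{cc dim}=2$ by Theorem 2. By Theorem 3(c), for $n=5$ we have $\text{embed}=2$ if and only if $\alpha\le\frac{5-\sqrt5}{10}$, and by Theorem 3(b), $\text{embed}\ge3$ for $n\ge6$. For fixed $\alpha<\frac12$, Theorem 3(a) gives $\text{embed}-\text{cc dim}\ge\frac{\log n}{\log(1/\alpha)}-2\to\infty$. $\square$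

## 10. At $\alpha=\frac12$: the parabola flattens, and three dimensions are enough

For $\alpha=\frac12$ we have $\beta=1$, and the construction of Section 1 breaks at step 3 of Lemma 1. The second entry of $L_x$ at $u_y$ is now $|y-x|+\frac\delta2(x-y)^2$. For any $\delta>0$ it exceeds $|y-x|$, so $L_x(u_y)>|y-x|$, and the cancellation in step 4 no longer gives (A2). The choice $\delta=\frac{2(1-\beta)}{\beta n}$ degenerates to $\delta=\varepsilon=0$. The slack came from $\beta<1$.

With $\beta=1$ we can instead make (A2) an identity. Look for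
$$L_x(u)=\max\Big\{-\varepsilon,\ \max_{w\ne x}\,G_{xw}\cdot(u-U_x)\Big\},\qquad G_{yx}=-G_{xy}.$$
If at $U_y$ the entry $w=y$ is the maximal one in $L_x$, then keeping the entry $x$ in $L_y$ and the entry $y$ in $L_x$ makes everything in (A2) cancel. For (A3) we want a direction $V_y$ with $G_{xy}\cdot V_y=1$ for every $x\ne y$. We shall take $U_x=(u_x,0)$ and $V_x=(\omega_x,1)$ in $\mathbb R^3$. Planar data with the right properties are built by induction, each new point lying very far away.

Let $J$ be the rotation of $\mathbb R^2$ by $+90^\circ$.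

**Lemma 10.** For every $n\ge1$ there are $u_x,\omega_x\in\mathbb R^2$ ($x\le n$), $g_{xy}=-g_{yx}\in\mathbb R^2$ ($x\ne y$), and $e,h\in\mathbb R^2$ such that, for all distinct indices,

- (I) $g_{xy}\cdot(\omega_y-\omega_x)=2$;
- (II) $(g_{xw}-g_{xy})\cdot(u_w-u_x)>0$;
- (III) $g_{xy}\cdot(u_y-u_x)>0$;
- (E0) $h\cdot e>0$;
- (E1) $(h-g_{xw})\cdot e>0$;
- (E2) $(g_{xw}-h)\cdot(u_w-u_x)>0$;
- (E3) $\big(Je\cdot(u_w-u_x)\big)\big(h\cdot(\omega_w-\omega_x)\big)>0$.

Conditions (I)–(III) are what we want. The rest prepares the next point: it will go far out in direction $e$, with all $g_{x,\text{new}}$ close to $h$. Then (E1) says that $h$ beats the old vectors far out in direction $e$, and (E2) says that $h$ loses to $g_{xw}$ at the old point $u_w$. Condition (E3) makes a certain concave function exist.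

**Proof, step 1: start.** For $n=1$ take $u_1=\omega_1=0$, $e=h=(1,0)$. Only (E0) is not vacuous, and $h\cdot e=1$.

**Step 2: parameters for the new point.** Suppose the data are given for $n=m$. Scaling $e$ by a positive factor changes nothing, so let $|e|=1$. Put
$$f=Je,\quad a_x=f\cdot u_x,\quad b_x=e\cdot u_x,\quad\tau_x=-(2+h\cdot\omega_x),\quad\eta=-\frac{Jh}{h\cdot e}.$$
Then $\eta\cdot h=0$, and $\eta\cdot f=-\frac{Jh\cdot Je}{h\cdot e}=-1$. Condition (E3) reads $(a_w-a_x)(\tau_x-\tau_w)>0$. So the $a_x$ are distinct, the $\tau_x$ are distinct, and $\tau_x$ is a strictly decreasing function of $a_x$. Choose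
$$\tau_*>\max_x(-h\cdot\omega_x),\qquad z>\max_x(-a_x).$$
In particular $\tau_*>\tau_x$ and $-z<a_x$ for all $x$.

**Step 3: a concave function that supplies the second-order corrections.** There is a strictly concave $C^1$ function $\Psi$ on $\mathbb R$ with $\Psi'(\tau_x)=a_x$ for all $x$ and $\Psi'(\tau_*)=-z$. Indeed, the prescribed slopes strictly decrease along the prescribed arguments. Interpolate them linearly, continue with slope $-1$ outside, and integrate. Let $E_x=\Psi(\tau_x)$, $E_*=\Psi(\tau_*)$. A strictly concave function lies strictly below its tangent lines away from the point of tangency. With the tangents at $\tau_x$ (twice) and at $\tau_*$ this gives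
$$E_x-E_w>a_x(\tau_x-\tau_w)\quad(x\ne w), \tag{10}$$
$$E_x-E_*>a_x(\tau_x-\tau_*), \tag{11}$$
$$E_*-E_x>-z(\tau_*-\tau_x). \tag{12}$$

**Step 4: the new data.** For small $\rho,\delta>0$ (this $\delta$ is a new parameter) let $t_x$ solve the linear equation
$$(t_xf+\rho E_xe)\cdot(\eta-\delta\omega_x)=2+h\cdot\omega_x. \tag{13}$$
The coefficient of $t_x$ is $f\cdot\eta-\delta f\cdot\omega_x\to-1$, so for small parameters the solution exists and is unique, and $t_x\to-(2+h\cdot\omega_x)=\tau_x$ as $(\rho,\delta)\to(0,0)$. Let $\kappa_x=\delta(t_xf+\rho E_xe)$ and $\kappa_*=\delta(\tau_*f+\rho E_*e)$. With $y=m+1$ define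
$$u_y=\frac e\rho,\quad\omega_y=\frac\eta\delta,\quad g_{xy}=-g_{yx}=h+\kappa_x\ (x\le m),\quad e'=e+\rho zf,\quad h'=h+\kappa_* .$$
The old $u_x,\omega_x,g_{xw}$ are kept, and $e',h'$ replace $e,h$. It remains to check all conditions for $m+1$. Let $x\ne w$ be indices $\le m$; limits are as $(\rho,\delta)\to(0,0)$. Recall $e\cdot f=0$.

**Step 5: condition (I).** It holds exactly, by $h\cdot\eta=0$ and (13):
$$(h+\kappa_x)\cdot\Big(\frac\eta\delta-\omega_x\Big)=-h\cdot\omega_x+(t_xf+\rho E_xe)\cdot(\eta-\delta\omega_x)=2 .$$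

**Step 6: conditions (II) and (III).** Triples of old indices are unchanged. A triple with $y$ occurs in (II) in three ways.

First, $\rho(g_{xy}-g_{xw})\cdot(u_y-u_x)\to(h-g_{xw})\cdot e>0$ by (E1). Second, $(g_{xw}-g_{xy})\cdot(u_w-u_x)\to(g_{xw}-h)\cdot(u_w-u_x)>0$ by (E2). Third, the term $h$ cancels in $g_{yx}-g_{yw}=\kappa_w-\kappa_x$, and
$$\delta^{-1}(g_{yx}-g_{yw})\cdot(u_x-u_y)=\delta^{-1}(\kappa_x-\kappa_w)\cdot\Big(\frac e\rho-u_x\Big)=-(t_x-t_w)a_x+(E_x-E_w)(1-\rho b_x),$$
which tends to $E_x-E_w-a_x(\tau_x-\tau_w)>0$ by (10).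

For (III), $\rho\,g_{xy}\cdot(u_y-u_x)\to h\cdot e>0$, and the expression is symmetric in $x,y$.

**Step 7: conditions (E0) and (E1) for $(e',h')$.** First, $h'\cdot e'\to h\cdot e>0$. In (E1), ordered pairs of old indices have the old expression as limit. For $(x,y)$,
$$(\delta\rho)^{-1}(h'-g_{xy})\cdot e'=(\delta\rho)^{-1}(\kappa_*-\kappa_x)\cdot(e+\rho zf)=E_*-E_x+z(\tau_*-t_x),$$
which tends to $E_*-E_x+z(\tau_*-\tau_x)>0$ by (12). For $(y,x)$, $(h'-g_{yx})\cdot e'=(h'+g_{xy})\cdot e'\to2h\cdot e>0$.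

**Step 8: condition (E2).** Old pairs have the old expression as limit. For $(x,y)$,
$$\delta^{-1}(g_{xy}-h')\cdot(u_y-u_x)=\delta^{-1}(\kappa_x-\kappa_*)\cdot\Big(\frac e\rho-u_x\Big)=-(t_x-\tau_*)a_x+(E_x-E_*)(1-\rho b_x),$$
which tends to $E_x-E_*-a_x(\tau_x-\tau_*)>0$ by (11). For $(y,x)$, $\rho(g_{yx}-h')\cdot(u_x-u_y)=\rho(g_{xy}+h')\cdot(u_y-u_x)\to2h\cdot e>0$.

**Step 9: condition (E3).** Old pairs have the old expression as limit. For $\{x,y\}$ we have $Je'=f+\rho zJf=f-\rho ze$, so
$$Je'\cdot(u_y-u_x)=(f-\rho ze)\cdot\Big(\frac e\rho-u_x\Big)=-z-a_x+\rho zb_x\to-(z+a_x)<0,$$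
$$h'\cdot(\omega_y-\omega_x)=-h\cdot\omega_x+(\tau_*f+\rho E_*e)\cdot(\eta-\delta\omega_x)\to-(\tau_*+h\cdot\omega_x)<0,$$
by the choices of $z$ and $\tau_*$. The product is positive.

These are finitely many strict inequalities that hold in the limit, so they all hold once $\rho,\delta$ are small enough. $\square$

**Example.** Take one step from $n=1$. Here $e=h=(1,0)$, $f=(0,1)$, $\eta=(0,-1)$, $a_1=b_1=0$, $\tau_1=-2$. Choose $\tau_*=1$, $z=1$, $\Psi(\tau)=-\frac16(\tau+2)^2$. Then $\Psi'(-2)=0$, $\Psi'(1)=-1$, $E_1=0$, $E_*=-\frac32$, and (13) gives $t_1=-2$. With $\rho=1$, $\delta=\frac12$ we get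
$$u_2=(1,0),\quad\omega_2=(0,-2),\quad g_{12}=(1,-1),\quad e'=(1,1),\quad h'=(\tfrac14,\tfrac12).$$
These parameters are already small enough. (I): $g_{12}\cdot\omega_2=2$. (III): $g_{12}\cdot u_2=1$. (E0): $\frac34$. (E1): $(h'-g_{12})\cdot e'=\frac34$ and $(h'+g_{12})\cdot e'=\frac34$. (E2): $(g_{12}-h')\cdot u_2=\frac34$ and $(g_{12}+h')\cdot u_2=\frac54$. (E3): $Je'=(-1,1)$, and the product is $(-1)(-1)=1$. Condition (II) is vacuous for two indices.

**Proof of Theorem 5, step 1: lifting to $\mathbb R^3$.** The third coordinate adjusts the values on $V_x$ and $V_y$ so that they are opposite. Let $n\ge2$, take the data of Lemma 10, and put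
$$U_x=(u_x,0),\qquad V_x=(\omega_x,1),\qquad G_{xy}=\Big(g_{xy},\ -\tfrac12\,g_{xy}\cdot(\omega_x+\omega_y)\Big).$$
Then $G_{yx}=-G_{xy}$, and by (I),
$$G_{xy}\cdot V_y=\tfrac12g_{xy}\cdot(\omega_y-\omega_x)=1,\qquad G_{xy}\cdot V_x=-1 .$$
For small $\varepsilon>0$ let
$$L_x(u)=\max\Big\{-\varepsilon,\ \max_{w\ne x}G_{xw}\cdot(u-U_x)\Big\},$$
a convex function on $\mathbb R^3$. In Lemma 7, with $\alpha=\frac12$ and $\beta=1$, use the marked points $U_x$ in the role of $u_x$ and $U_x+\varepsilon V_x$ in the role of $t_x$. Let $c_{xy}=g_{xy}\cdot(u_y-u_x)=G_{xy}\cdot(U_y-U_x)$, which is positive by (III).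

**Step 2: (A1).** $L_y(U_y)=\max\{-\varepsilon,0\}=0$. By (II), in $L_x(U_y)$ the entry $w=y$ is the strict maximum of the numbers $g_{xw}\cdot(u_y-u_x)$, so $L_x(U_y)=c_{xy}>0$.

**Step 3: (A2).** Keep the entry $x$ in $L_y$ and the entry $y$ in $L_x$:
$$L_y(u)+L_x(u)-L_x(U_y)\ge G_{yx}\cdot(u-U_y)+G_{xy}\cdot(u-U_x)-G_{xy}\cdot(U_y-U_x)=0 .$$

**Step 4: (A3).** Since $G_{yw}\cdot V_y=-1$ for all $w\ne y$, $L_y(U_y+\varepsilon V_y)=-\varepsilon$. Next,
$$L_x(U_y+\varepsilon V_y)=\max\Big\{-\varepsilon,\ \max_{w\ne x}\big[g_{xw}\cdot(u_y-u_x)+\varepsilon\,G_{xw}\cdot V_y\big]\Big\}=c_{xy}+\varepsilon$$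
for small $\varepsilon$: the entry $w=y$ is the strict maximizer at $\varepsilon=0$, by (II) and $c_{xy}>0$, so it remains the maximizer for small $\varepsilon$, and $G_{xy}\cdot V_y=1$. There are finitely many pairs, so one $\varepsilon$ serves all.

**Step 5: conclusion.** By Lemma 7, $L$ is calibrated with respect to $\ell^{1/2}$, so $\text{cc dim}(\ell^{1/2})\le3$ for every $n$. By Theorem 3(a), $\text{embed}(\ell^{1/2})=\lceil\lg n\rceil$, which is at least $4$ for $n\ge9$, so equality fails there. For $n\le4$ equality holds by the argument in the proof of Corollary 4, which is valid for all $\alpha\le\frac12$. $\square$
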